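# A non-sofic shift on $\mathbb Z$ whose independent-row lift to $\mathbb Z^2$ is sofic

## 1. Stacking independent rows: the guess "nothing is gained"

Take a set $X$ of bi-infinite words. Fill the plane with rows, each row an element of $X$, with no relation at all between different rows. Suppose that this set of planar configurations can be recognized by local rules, possibly with hidden extra symbols. Must $X$ itself be recognizable by local rules with hidden symbols?

**Definition 1.1 (shift spaces).** Let $\mathcal A$ be a finite alphabet and $d\ge1$. A *shift space* on $\mathbb Z^d$ is a set $X_{\mathcal F}=\{x\in\mathcal A^{\mathbb Z^d}:\text{no } w\in\mathcal F\text{ appears in }x\}$, where $\mathcal F$ is a set of finite patterns. It is *of finite type* (SFT) if $\mathcal F$ can be taken finite. It is *sofic* if it is the image of an SFT $Y\subseteq\mathcal B^{\mathbb Z^d}$, over some finite alphabet $\mathcal B$, under a continuous map commuting with the shifts (a sliding block code). We write $L(X)$ for the set of finite words (patterns) that occur in points of $X$.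

We use these textbook facts. On $\mathbb Z$, a shift space is sofic iff it is the set of labels of bi-infinite paths of a finite labeled graph; the graph can be taken *essential* (each vertex has an incoming and an outgoing edge), and $L(X)$ is then a regular language. In any dimension, by passing to blocks, a sofic shift is the image of a *nearest-neighbor* SFT (constraints only between adjacent cells) under a *1-block* map (letter to letter). Factors of sofic shifts are sofic. For example, the words in $\{0,1\}^{\mathbb Z}$ with at most one $1$ form a sofic shift: the graph has two vertices, a loop labeled $0$ at each, and one edge labeled $1$ from the first to the second.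

**Definition 1.2 (lift).** For a shift space $X\subseteq\mathcal A^{\mathbb Z}$ put $X^{\boxtimes}=\{x\in\mathcal A^{\mathbb Z^2}:\forall n\in\mathbb Z,\ x|_{\mathbb Z\times\{n\}}\in X\}$.

The conjecture of Guillon and Jeandel ($\approx$ 2015), taken from the talk "Information, communication and complexity of sofic tilings", asks: if $X^\boxtimes$ is sofic on $\mathbb Z^2$, is $X$ sofic on $\mathbb Z$?

The answer one would first guess is yes. The rows do not interact, so the hidden symbols of one row can hardly help another row. We test the guess.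

*Test 1: $X$ sofic.* If $X$ is the image of an SFT $Y$ on $\mathbb Z$, then $X^\boxtimes$ is the image of $Y^\boxtimes$, which is an SFT. So the converse implication holds.

*Test 2: equal spacing.* Let $X_{\mathrm{eq}}$ be the set of binary sequences with at most three $1$'s, equally spaced if there are three. It is not sofic: $L(X_{\mathrm{eq}})\cap 10^*10^*1=\{10^a10^a1\}$ is not regular. Is $X_{\mathrm{eq}}^\boxtimes$ sofic? For $1\le i\le n-1$ let $u_i=0^{n-i-1}10^{i-1}1$ and $v_i=0^{i-1}10^{n-i}$, both of length $n$; then $u_iv_{i'}\in L(X_{\mathrm{eq}})$ iff $i=i'$. Suppose $X^\boxtimes_{\mathrm{eq}}$ is the 1-block image of a nearest-neighbor SFT over $\mathcal B$. For each $(i_1,\dots,i_m)\in[1,n-1]^m$ choose a point of the SFT whose image shows $u_{i_j}v_{i_j}$ on $[-n,n)\times\{j\}$ for $1\le j\le m$. Look at the cells on the inner boundary of the rectangle $[-n,-1]\times[1,m]$. There are at most $|\mathcal B|^{2n+2m}$ boundary patterns. If $n-1>|\mathcal B|^2$ and $m$ is large, then $(n-1)^m>|\mathcal B|^{2n+2m}$, so two different tuples share a boundary pattern. Replace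 the rectangle of one point by that of the other: the result is legal, and it has a row with $u_iv_{i'}$, $i\ne i'$. Contradiction. So $X_{\mathrm{eq}}^\boxtimes$ is not sofic, and the guess survives.

*Test 3: distance a power of two.* Let $X_2$ be the set of binary sequences with at most two $1$'s and such that, if there are two, their distance is a power of $2$. It is not sofic, because $\{n:10^n1\in L(X_2)\}$ is not ultimately periodic. Let $N=2^k$. For $1\le i\le N$ let $u_i$ have its only $1$ at position $-i$ of $[-N,0)$, and $v_i$ its only $1$ at position $N-i$ of $[0,N)$. The word $u_iv_i$ has distance $N$. For $i\ne i'$ the words $u_iv_{i'}$ and $u_{i'}v_i$ have distances $N\pm(i-i')$, and one of these lies strictly between $N$ and $2N$, so they are not both in $L(X_2)$. The swapping argument of Test 2, done in both directions, again gives a contradiction once $N>|\mathcal B|^2$. The guess survives once more.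

The obvious next step is to turn the swapping argument into a proof. We do that now and see how far it goes.

## 2. Rectangle covers: what parallel counting proves and where it stops

**Definition 2.1.** For a shift space $X$ on $\mathbb Z$ let $A_n=\{(u,v):|u|=|v|=n,\ uv\in L(X)\}$. A *rectangle* in $A_n$ is a set $U\times V\subset A_n$. Let $\mathrm{cov}(A_n)$ be the least number of rectangles covering $A_n$. Let $\tau(A_n)\le\mathrm{cov}(A_n)$ be its fractional relaxation: the least total weight of a system of nonnegative weights on the rectangles such that each element of $A_n$ lies in rectangles of total weight at least $1$. A *fooling set* is a set of pairs $(u_i,v_i)\in A_n$ such that for $i\ne j$ not both $(u_i,v_j)$ and $(u_j,v_i)$ are in $A_n$.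

In Tests 2 and 3 the pairs $(u_i,v_i)$ form fooling sets.

**Theorem 2.2.** (a) $X$ is sofic iff $\sup_n\mathrm{cov}(A_n)<\infty$. (b) If $X^\boxtimes$ is a 1-block factor of a nearest-neighbor SFT over $\mathcal B$ (as may be assumed if it is sofic), then $\tau(A_n)\le|\mathcal B|^2$ for all $n$. Consequently fooling sets have size at most $|\mathcal B|^2$, and $\mathrm{cov}(A_n)=O(n)$.

**Proof of (a).** *From a graph to covers.* If $X$ is presented by an essential finite graph, then to each vertex $g$ attach the rectangle $U_g\times V_g$, where $U_g$ (resp. $V_g$) is the set of labels of paths of length $n$ ending (resp. starting) at $g$. Since the graph is essential, these are rectangles in $A_n$, and the vertex visited at the middle of $uv$ shows that they cover $A_n$.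

*From covers to a graph.* The purpose is to show that there are finitely many follower sets. Let $A_n=\bigcup_{i\le k}U^n_i\times V^n_i$ for all $n$, with rectangles in $A_n$ (repeating or using empty ones if needed). Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$; "for $\mathcal U$-almost all $n$" means for a set of $n$ belonging to $\mathcal U$. Recall that sets in $\mathcal U$ are infinite, that $\mathcal U$ is closed under finite intersections, and that in a finite cover of $\mathbb N$ at least one part belongs to $\mathcal U$. For a left ray $\ell$ put $\ell\in U_i$ iff the last $n$ letters of $\ell$ form a word of $U_i^n$ for $\mathcal U$-almost all $n$. For a right ray $\varrho$ put $\varrho\in V_i$ iff its first $n$ letters form a word of $V_i^n$ for $\mathcal U$-almost all $n$.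

If $\ell\varrho\in X$, each central word of length $2n$ lies in some $U^n_i\times V_i^n$; one index $i$ serves for $\mathcal U$-almost all $n$, so $\ell\in U_i$, $\varrho\in V_i$. Conversely, if $\ell\in U_i$ and $\varrho\in V_i$, then infinitely many central words are in $L(X)$, so all finite words of $\ell\varrho$ are, and $\ell\varrho\in X$. Hence the follower set $F(\ell)=\{\varrho:\ell\varrho\in X\}$ is the union of the $V_i$ with $\ell\in U_i$, and there are at most $2^k$ follower sets.

Take as vertices the nonempty follower sets and as edges $F(\ell)\xrightarrow{\,c\,}F(\ell c)$ whenever $F(\ell c)\ne\emptyset$. This is well defined, since $F(\ell c)=\{\varrho:c\varrho\in F(\ell)\}$. A path labeled $w$ from $F(\ell)$ ends in $F(\ell w)\ne\emptyset$, so $w\in L(X)$; therefore labels of bi-infinite paths are in $X$. Each $x\in X$ labels the path of follower sets of its left rays, which are nonempty. So the finite graph presents $X$.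

**Proof of (b).** *Step 1: cover $A_n^m$ by few rectangles.* Fix $n,m$ and $((u_j,v_j))_{j\le m}\in A_n^m$. Some configuration of $X^\boxtimes$ has $u_jv_j$ on $[-n,n)\times\{j\}$ for $1\le j\le m$. Take a preimage $y$, and let $\eta$ be its restriction to the inner boundary of $[-n,-1]\times[1,m]$, which has at most $2n+2m$ cells. Let $U_\eta$ be the set of $m$-tuples of left words obtained from locally allowed fillings of this rectangle with boundary $\eta$. Let $V_\eta$ be the set of $m$-tuples of right words, on $[0,n)\times[1,m]$, obtained from points of the SFT with boundary $\eta$. Constraints between the rectangle and its outside involve only boundary cells, so a filling glued into a point gives a point of the SFT. Thus $U_\eta\times V_\eta\subset A_n^m$, and $A_n^m$ is covered by at most $|\mathcal B|^{2n+2m}$ such rectangles.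

*Step 2: compare with a dual weight.* By linear programming duality there is $w\ge0$ on $A_n$ of total mass $\tau=\tau(A_n)$ with $w(\text{rectangle})\le1$ for each rectangle in $A_n$. If $U\times V\subset A_n^m$, let $U_j,V_j$ be the coordinate projections. For $u\in U_j$ and $v\in V_j$ choose tuples of $U$ and $V$ having them as $j$-th entries; the pair of tuples is in $A_n^m$, so $(u,v)\in A_n$. Hence $U_j\times V_j\subset A_n$ and $w^{\otimes m}(U\times V)\le\prod_jw(U_j\times V_j)\le1$. Summing over the cover, $\tau^m\le|\mathcal B|^{2n+2m}$. Take $m$-th roots and let $m\to\infty$: $\tau\le|\mathcal B|^2$.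

*Step 3: consequences.* A rectangle contains at most one element of a fooling set, so weight $1$ on each element of a fooling set is a feasible dual weight, and the size is at most $\tau(A_n)$. Finally $\mathrm{cov}(A_n)\le\tau(A_n)(1+\ln|A_n|)$ by Lovász (*Discrete Math.* 13 (1975)), and $\ln|A_n|=O(n)$. $\square$

So the natural proof of "yes" needs $\mathrm{cov}$ bounded and delivers only $\tau$ bounded. The loss is real already for the simplest relation.

**Example 2.3 ("not equal").** Let $E=\{(a,b)\in[0,N)^2:a\ne b\}$. If $k$ rectangles $U_i\times V_i\subset E$ cover $E$, then $U_i\cap V_i=\emptyset$. The sets $\{i:a\in U_i\}$ are then distinct for distinct $a$: for $a\ne b$ some $U_i\times V_i$ contains $(a,b)$, so $a\in U_i$ and $b\notin U_i$. So $k\ge\log_2N$. On the other hand, give each rectangle $C\times C^c$, $C\subset[0,N)$, the weight $4/2^N$. The total is $4$, and each $(a,b)$ with $a\ne b$ lies in a quarter of these rectangles, so it is covered with weight $1$. Thus $\tau(E)\le4$ while the cover number is unbounded.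

This says where to look. In Test 3 the allowed distances were the sparse set. Reverse the roles and forbid the sparse set. For "distance not a power of two", take $N=2^k\geq2$ and the words $u_i,v_{i'}$ of Test 3 with $1\le i,i'\le N/2$. The distance $N+i-i'$ lies strictly between $N/2$ and $2N$, so it is forbidden iff $i=i'$. So the relation contains "not equal" on $N/2$ values: $\mathrm{cov}$ is unbounded, and the counting argument has nothing to say on this part. We shall see that with suitable powers the lift really is sofic.

## 3. Forbidding large powers of 10015 as distances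

Fix
$$p=10007\ (\text{a prime}),\qquad Q=p+8=10015,\qquad k_0=20,\qquad S=\{Q^k:k\ge k_0\}.$$
Let $X\subset\{0,1\}^{\mathbb Z}$ be the set of sequences with at most two $1$'s and such that, if there are two $1$'s, their distance is not in $S$. It is a shift space (forbid all words with three $1$'s and the words $10^{Q^k-1}1$, $k\ge k_0$), and it is countable.

**Theorem 3.1.** $X$ is not sofic on $\mathbb Z$, but $X^\boxtimes$ is sofic on $\mathbb Z^2$. In particular the conjecture is false.

**Proof that $X$ is not sofic.** For $n\ge0$, $10^n1\in L(X)$ iff $n+1\notin S$. If $X$ were sofic, $L(X)$ would be regular. A deterministic automaton that reads $1$ and then zeros ends in a cycle of states, so $\{n:10^n1\in L(X)\}$ would be ultimately periodic. But its complement $\{Q^k-1:k\ge k_0\}$ is infinite with unbounded gaps. $\square$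

The rest is the proof that $X^\boxtimes$ is sofic. Think of an automaton that reads a row from left to right, meets a $1$ at $x$, later a $1$ at $y$, and must be convinced that $d=y-x\notin S$. The plane may carry decorations to help it. Since we are building an SFT cover, decorations are chosen existentially, so two things are needed: if $d=Q^k$ for some $k\geq k_0$, no legal decoration may pass the test; and if all rows are good, one legal decoration must serve all rows at once. If $Q^{k_0}\nmid d$, the automaton just counts modulo $Q^{k_0}$. The other distances need an idea.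

**A test that a prover cannot fool.** Work over $\mathbb F=\mathbb F_p$. Suppose the columns carry labels $(r,r')\in[0,N)^2$, and let $M_{r,r'}\in\mathbb F$ be the number modulo $p$ of columns of $[x,y)$ with label $(r,r')$. Suppose the decoration supplies scalars $\xi_r,\xi'_{r'}$. The automaton accumulates three elements of $\mathbb F$:
$$R=\sum_rM_{r,0}\,\xi_r,\qquad R'=\sum_{r'}M_{0,r'}\,\xi'_{r'},\qquad P=\sum_{r,r'}M_{r,r'}\,\xi_r\xi'_{r'} .$$
If $M$ is the all-ones matrix, then $P=RR'$, whatever $\xi,\xi'$ are. So if distance $Q^k$ always produces the all-ones matrix, the test "$P\ne RR'$" can never be passed at distance $Q^k$. If instead $M=\nu\cdot(\text{all ones})$, then $P-RR'=(\nu-\nu^2)(\sum\xi_r)(\sum\xi'_{r'})$, which can be made nonzero iff $\nu\ne0,1$.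

The plan is as follows. Labels will be coded in base-$Q$ digits of the column, in such a way that "lower levels" contribute multiplicities divisible by $p$ to an interval of length $Q^k$. The scalars will be linear functions of unknown vectors $b(j),b'(j)\in\mathbb F^8$, one per row. For given $b$, the condition $P\ne RR'$ is linear in $b'$. All rows then pose linear conditions on common unknowns, so it remains to show that these conditions have large rank. Section 5 does the counting modulo $p$, Section 6 shows that a good distance can be distinguished, Section 7 is the rank statement, and Sections 8 to 10 assemble the cover and check it.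

## 4. Three cited theorems

A set of words is used to define an *effectively closed* shift space if it is recursively enumerable. For example, $X$ is effectively closed.

**(T1)** (Aubrun–Sablik, *Acta Appl. Math.* 126 (2013); Durand–Romashchenko–Shen, *J. Comput. System Sci.* 78 (2012).) If $\Sigma\subset\mathcal B^{\mathbb Z}$ is effectively closed, then $\{z\in\mathcal B^{\mathbb Z^2}:\exists\,\Gamma\in\Sigma\ \forall i,j:\ z(i,j)=\Gamma(i)\}$ is sofic.

This concerns equal rows, so it does not apply to $X^\boxtimes$; we use it for decorations shared by all rows.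

**(T2)** (Mozes, *J. Anal. Math.* 53 (1989); also the constant-directive-sequence case of Aubrun–Sablik, *Unif. Distrib. Theory* 9 (2014).) If $\theta:\mathcal T\to\mathcal T^{[0,k_1)\times[0,k_2)}$, $k_1,k_2\ge2$, is a rectangular substitution on a finite alphabet, then $X_\theta$, the set of configurations all of whose finite patterns occur in some $\theta^n(a)$, $a\in\mathcal T$, is sofic.

Example: over $\{0,1\}$ with $k_1=k_2=2$, let $\theta(0)$ be all $0$ and let $\theta(1)$ be $0$ at $(1,1)$ and $1$ elsewhere. By induction, $\theta^n(1)$ has a $1$ at $(u,v)$ iff no binary digit position has $u_t=v_t=1$. Our substitution in Section 8 will test digits in the same manner.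

**(T3)** (Horn 1955; Rado; Edmonds.) A finite family of vectors can be partitioned into $k$ linearly independent families iff $|J|\le k\cdot\operatorname{rank}(J)$ for each subfamily $J$.

Example: $e_1,e_1,e_2,e_1+e_2$ in the plane satisfy the condition for $k=2$, and indeed split as $\{e_1,e_2\}$, $\{e_1,e_1+e_2\}$.

**Desubstitution.** Call $z$ *desubstitutable at level $n$* if there are phases $(\kappa_n,\mu_n)\in[0,k_1^n)\times[0,k_2^n)$ such that $z$ is a concatenation of patterns $\theta^n(a)$, with cell $(i,j)$ at position $((\kappa_n+i)\bmod k_1^n,\ (\mu_n+j)\bmod k_2^n)$ of its pattern. Each $z\in X_\theta$ is desubstitutable at each level $n$. Indeed, for large $M$ the window $[-M,M]^2$ is larger than $k_1^n\times k_2^n$ in both directions, so its pattern occurs in some $\theta^N(a)$ with $N>n$. This $\theta^N(a)$ is a grid of patterns $\theta^n(c)$, so the window has a phase pair for which it is a piece of such a grid. There are finitely many phase pairs, so one works for infinitely many $M$, and each grid cell is contained in one of these windows. Below we use only a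 sofic shift that contains $X_\theta$ and all of whose points are desubstitutable at each level, so it does not matter whether the substitutive shift is defined as in (T2) or by desubstitutability.

## 5. Digits, classes and counts modulo $p$

Intervals $[0,N)$ consist of integers. Let $\mathbb Z_Q=\varprojlim\mathbb Z/Q^n$; its elements $z$ have digits $z_t\in[0,Q)$, $t\ge0$, added with carries, and $\mathbb Z\subset\mathbb Z_Q$.

**Definition 5.1 (special digits, codes, classes).** Put
$$\Lambda_1=\{2,\dots,9\},\qquad\Lambda_2=\{12,\dots,19\},\qquad R_0=20 .$$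
So $\Lambda_\sigma\subset[2,R_0)$, $|\Lambda_\sigma|=8$, and exactly $p$ digits are not in $\Lambda_\sigma$. Fix bijections $\Lambda_\sigma\to\{0,1\}^3$, $u\mapsto(r(u),r'(u),s(u))$. A string $\lambda=(\lambda_0,\dots,\lambda_{l-1})\in\Lambda_\sigma^l$ is identified with the integer $\sum\lambda_tQ^t\in[0,Q^l)$. Put $r(\lambda)=\sum_tr(\lambda_t)2^t$, and similarly $r'(\lambda),s(\lambda)$. Then $\lambda\mapsto(r,r',s)$ is a bijection $\Lambda^l_\sigma\to[0,2^l)^3$; its inverse is denoted $\lambda_\sigma(r,r',s)$. For $z\in\mathbb Z_Q$ the *$\sigma$-class* is $\mathrm{cl}_\sigma(z)=\min\{t:z_t\notin\Lambda_\sigma\}\in\{0,1,\dots,\infty\}$.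

Example: suppose the bijection for $\Lambda_1$ is given by $u-2=4r+2r'+s$, and let $z_0=8$, $z_1=4$, $z_2=13$. Then $\mathrm{cl}_1(z)=2$ with $\lambda=(8,4)$. Here $8$ has code $(1,1,0)$ and $4$ has code $(0,1,0)$, so $r(\lambda)=1$, $r'(\lambda)=1+2=3$, $s(\lambda)=0$. Since $8\notin\Lambda_2$, $\mathrm{cl}_2(z)=0$.

A column of class $l$ thus carries three numbers of $l$ bits. The numbers $r,r'$ are the label of Section 3, and $s$ will tell which rows use the column.

**Definition 5.2 (counts).** Fix a phase $\kappa\in\mathbb Z_Q$ and write $\bar i=\kappa+i$. For $x\le y$, $l\ge0$, $\lambda\in\Lambda_\sigma^l$ let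
$$m_l(\lambda)=m^\sigma_l(x,y;\lambda)=\#\{i\in[x,y):\mathrm{cl}_\sigma(\bar i)=l,\ \bar i\equiv\lambda\bmod Q^l\}\bmod p .$$

**Fact 5.3.** (a) Among $Q^{l+1}$ consecutive $i$, exactly $p$ are counted; so $m_l(x,y;\cdot)\equiv0$ if $Q^{l+1}\mid y-x$. (b) $m_l$ is additive over concatenation of intervals. (c) $m_l(\lambda)=E_l(\bar y;\lambda)-E_l(\bar x;\lambda)$ in $\mathbb F$, where
$$E_l(z;\lambda)=N(z_l)+[z_l\notin\Lambda_\sigma]\,[\lambda<z\bmod Q^l],\qquad N(u)=\#\{v<u:v\notin\Lambda_\sigma\}. \tag{1}$$

**Proof.** (a) The counted $i$ have low $l$ digits $\lambda$ and $l$-th digit one of the $p$ digits outside $\Lambda_\sigma$; the class is then exactly $l$. (b) is clear. (c) Let $B\le x$ be such that $\kappa+B\equiv0\bmod Q^{l+1}$. The count on $[B,y)$ consists of full periods, which contribute multiples of $p$, and of a prefix of a period, namely the residues below $\bar y\bmod Q^{l+1}$. The counted residues are $\lambda+uQ^l$ with $u\notin\Lambda_\sigma$, and such a residue is below $\bar y\bmod Q^{l+1}$ iff $u<\bar y_l$, or $u=\bar y_l$ and $\lambda<\bar y\bmod Q^l$. So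 the count on $[B,y)$ is $E_l(\bar y;\lambda)$ modulo $p$. Subtract the same for $x$. $\square$

**Definition 5.4.** The $i$ with $\bar i\equiv0\bmod Q^l$ are the *level-$l$ boundaries*. A *level-$l$ block* is an interval from one boundary (included, its *start*) to the next (excluded). Let $t_l(x,y)=\#\{i\in(x,y]:\bar i\equiv0\bmod Q^l\}$; so $t_l(x,y)=0$ iff $x,y$ lie in the same level-$l$ block. Call $x$ *nice at $l$* if $\bar x_l\ge R_0$.

**Fact 5.5.** If $t_{l+1}(x,y)=0$ and $x$ is nice at $l$, then $m_h\equiv0$ for all $h>l$.

**Proof.** An $i\in[x,y)$ of class $>l$ has $\bar i_l\in\Lambda_\sigma$, so $\bar i_l<R_0$. But $i\ge x$ in the same level-$(l+1)$ block gives $\bar i_l\ge\bar x_l\ge R_0$. $\square$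

**Fact 5.6.** Let $l\ge1$, let $x,y$ be nice at $l-1$, let $x$ be nice at $l$, and let $t_{l+1}(x,y)=0$. Then $m_l(\lambda)=t_l(x,y)$ for all $\lambda\in\Lambda_\sigma^l$, where $0\le t_l(x,y)\le Q-1-R_0<p$.

**Proof.** In each level-$l$ block the position with low digits $\lambda$ has offset $\lambda\le19\frac{Q^l-1}{Q-1}<R_0Q^{l-1}$, while $x$ and $y$ have offsets at least $R_0Q^{l-1}$ in their blocks. So in the block of $x$ this position is before $x$, and in the block of $y$ it is before $y$. Hence $[x,y)$ contains it exactly for the level-$l$ blocks whose start $P$ lies in $(x,y]$. Since $t_{l+1}(x,y)=0$, these starts have $\bar P_l\in(\bar x_l,\bar y_l]$, so $\bar P_l>R_0$ and $\bar P_l\notin\Lambda_\sigma$, and the position has class exactly $l$. Moreover $t_l(x,y)=\bar y_l-\bar x_l\le Q-1-R_0=9994$. $\square$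

Under these hypotheses the count matrix at level $l$ is a constant $\nu$ times all ones. The value $\nu=1$ is the one that distance $Q^l$ produces, so it needs further evidence from a lower level.

**Definition 5.7.** $(x,y)$ is *resolved* by $\kappa$ if for both $\sigma$ there is $L\ge k_0$ with:

1. $m_l\equiv0$ for $l>L$;
2. $m_L$ is constant $=\nu\ne0$ in $\mathbb F$;
3. $\nu\ne1$, or there is $L_2$ with $k_0\le L_2<L$ such that $m_l\equiv0$ for $L_2<l<L$ and $m_{L_2}$ is constant $\ne0$.

Example: let $d=2Q^K$ with $K\ge k_0$, and suppose the hypotheses of Fact 5.6 hold for $l=K$. Then $t_K=2$, so $m_K\equiv2$, and by Fact 5.3(a) $m_l\equiv0$ for $l<K$. The test of Section 3 gives $P-RR'=(2-4)DD'$ with $D=\sum\xi_r$, $D'=\sum\xi'_{r'}$.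

Second example: suppose $m_K\equiv1$, $m_{K'}\equiv1$ for some $K'<K$, and all other counts vanish, as one expects for $d=Q^K+Q^{K'}$. With $D_K,D'_K,D_{K'},D'_{K'}$ the corresponding sums at the two levels, $P-RR'=D_KD_K'+D_{K'}D'_{K'}-(D_K+D_{K'})(D'_K+D'_{K'})=-(D_KD'_{K'}+D_{K'}D'_K)$. This is no longer identically zero.

## 6. Every good distance is resolved by one of 200 phases

For $e=1,\dots,200$ let $g_e=22+50(e-1)\in[22,9972]$ and $\kappa^{(e)}=\sum_tg_eQ^t\in\mathbb Z_Q$.

**Lemma 6.1.** If $d=y-x\ge1$, $Q^{k_0}\mid d$ and $d\notin S$, then some $\kappa^{(e)}$ resolves $(x,y)$.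

**Step 1. Turn conditions on digits into conditions on arcs.** For $t\ge1$ let
$$\varphi^e_t(x)=\frac{(\kappa^{(e)}+x)\bmod Q^t}{Q^t}\equiv\frac{x\bmod Q^t}{Q^t}+g_e\zeta_t\pmod1,\qquad\zeta_t=\frac{1-Q^{-t}}{Q-1}\in\Big[\frac1Q,\frac1{Q-1}\Big). \tag{2}$$
This holds since $\kappa^{(e)}\bmod Q^t=g_e\frac{Q^t-1}{Q-1}$. For fixed $t$ and $x$, the 200 points ($e$ varying) on the circle $\mathbb R/\mathbb Z$ have 199 cyclic gaps equal to $50\zeta_t\in[\frac{50}{10015},\frac{50}{10014})$ and one equal to $1-9950\,\zeta_t\in(\frac{64}{10014},\frac{65}{10015}]$. So all gaps are in $[0.0049,0.0066]$. Two consequences follow.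

A half-open arc of length $\ge\frac14$ contains at least $37$ of the points: if it contains $k$ of them, it is covered by $k+1$ consecutive gaps, so $k+1\ge0.25/0.0066>37.8$. A half-open arc of length $\le R_0/Q<0.002$ contains at most one.

In particular, niceness of $x$ at $t$ is the condition $\varphi^e_{t+1}(x)\ge R_0/Q$, so for given $x,t$ it fails for at most one $e$. The same holds for $y$. Note also that $d\ge Q^{k_0}$.

**Step 2. Distances away from powers of $Q$: use one level.** *Case B:* $\frac54Q^K\le d\le\frac34Q^{K+1}$ for some integer $K$. Then $Q^{K+1}>Q^{k_0}$, so $K\ge k_0$. We want $x$ nice at $K$, $x,y$ nice at $K-1$, $t_{K+1}(x,y)=0$ and $t_K(x,y)\ge2$. Then Facts 5.5 and 5.6 with $l=K$ give conditions 1–3 with $L=K$, $\nu=t_K\in[2,p-1]$.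

If $d\ge2Q^K$, then $t_K\ge2$ is automatic. The condition $t_{K+1}=0$ means $\varphi^e_{K+1}(x)<1-d/Q^{K+1}$, an arc of length $\ge\frac14$, so it holds for at least $37$ values of $e$. Niceness excludes at most $3$.

If $d<2Q^K$, then $t_K\ge2$ iff $\varphi_K^e(x)\ge2-d/Q^K$, an arc of length $d/Q^K-1\ge\frac14$, so this holds for at least $37$ values. The condition $t_{K+1}\ne0$ describes an arc of length $d/Q^{K+1}<2/Q$, which excludes at most $1$; niceness excludes at most $3$. In both subcases a suitable $e$ exists.

**Step 3. Distances near a power of $Q$: set up a second level.** *Case A:* otherwise $\frac34Q^K<d<\frac54Q^K$ for some $K$, and $d\ge Q^{k_0}$ gives $K\ge k_0$. As $d\notin S$, we can write $d=Q^K+\varepsilon d'$ with $\varepsilon=\pm1$ and $0<d'<\frac14Q^K$. Then $Q^{k_0}\mid d'$, so $d'\ge Q^{k_0}$ and $K\ge k_0+1$. This is where divisibility by $Q^{k_0}$ is used: the second level will also be at least $k_0$.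

Let $x'=x+Q^K$, so $y=x'+\varepsilon d'$. Let $\{lo<hi\}=\{x',y\}$ and let $Q^{K'}\le d'<Q^{K'+1}$, so $k_0\le K'\le K-1$. Require:

1. $x$ nice at $K$; $x,y$ nice at $K-1$; $t_{K+1}(x,y)=0$;
2. $x',y$ are in the same level-$K$ block;
3. $x,y$ nice at $K'$, at $K'-1$ and, if $K'+1\le K-1$, at $K'+1$.

Since $x'$ and $x$ agree modulo $Q^K$, requirement 2 reads $\varphi^e_K(x)<1-d'/Q^K$ if $\varepsilon=+1$, and $\varphi^e_K(x)\ge d'/Q^K$ if $\varepsilon=-1$. This is an arc of length $\ge\frac34$, so it holds for at least $37$ values of $e$. The condition $t_{K+1}\ne0$ describes an arc of length $\le\frac54/Q$ and excludes at most one $e$. The niceness conditions are at most $3+6$ in number and exclude at most $9$. So a suitable $e$ exists; fix it.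

**Step 4. The top level gives $\nu=1$.** Exactly one level-$K$ boundary lies in $(x,x']$, and none lies between $x'$ and $y$ by requirement 2, so $t_K(x,y)=1$. Facts 5.5 and 5.6 with $l=K$ give conditions 1 and 2 of Definition 5.7 with $L=K$, $\nu=1$.

**Step 5. Below the top level only the remainder counts.** For $l<K$, Fact 5.3(a) gives $m_l(x,x';\cdot)\equiv0$. If $\varepsilon=1$, $[x,y)=[x,x')\sqcup[x',y)$; if $\varepsilon=-1$, $[x,x')=[x,y)\sqcup[y,x')$. In both cases $m_l(x,y)=\varepsilon\,m_l(lo,hi)$. Moreover $x'$ has the digits of $x$ below $K$, so requirement 3 also holds with $x'$ in place of $x$, hence for $lo$ and $hi$.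

**Step 6. Find $L_2$.** If $t_{K'+1}(lo,hi)=0$, then Facts 5.5 and 5.6 for $(lo,hi)$ with $l=K'$ show that $m_h(lo,hi)\equiv0$ for $h>K'$ and $m_{K'}(lo,hi)\equiv t_{K'}(lo,hi)$, which lies in $[1,p-1]$ since $d'\ge Q^{K'}$. Take $L_2=K'$.

Otherwise $t_{K'+1}(lo,hi)=1$, as $d'<Q^{K'+1}$. Since $t_K(lo,hi)=0$, we have $K'+1\ne K$, so $l:=K'+1\le K-1$. A level-$(l+1)$ boundary in $(lo,hi]$ would be the unique level-$l$ boundary there. Then $hi$ would lie in the level-$l$ block started by it and would have digit $0$ at $l$, contradicting niceness of $hi$ at $K'+1$. So $t_{l+1}(lo,hi)=0$, and Facts 5.5 and 5.6 give $m_h(lo,hi)\equiv0$ for $h>l$ and $m_l(lo,hi)\equiv1$. Take $L_2=K'+1$.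

Either way condition 3 holds. No requirement depended on $\sigma$, so the pair is resolved for both. $\square$

## 7. Row blocks and a rank bound for sharing unknowns between rows

Now the rows. Unknown vectors $b(j)\in\mathbb F^8$ are attached to rows, and a row at level $l$ uses the $2^l$ vectors in its row block.

**Definition 7.1 (row blocks).** Let $\mu=\sum_t4^t\in\mathbb Z_2$. For $j\in\mathbb Z$, $l\ge0$ put $s_l(j)=(\mu+j)\bmod2^l$ and $\mathrm{base}_l(j)=j-s_l(j)$. The *level-$l$ row block* of $j$ is $\mathrm{base}_l(j)+[0,2^l)$; row blocks are nested.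

Example: $s_1(0)=1$, $s_2(0)=1$, $s_3(0)=5$; the row blocks of $0$ at levels $1,2,3$ are $[-1,0]$, $[-1,2]$, $[-5,2]$.

Given functions $c_l:[0,2^l)^2\to\mathbb F^8$ ($l\ge k_0$), define linear functionals of $b\in(\mathbb F^8)^{\mathbb Z}$ by
$$D_{l,j}(b)=\sum_{r}\langle c_l(r,s_l(j)),\,b(\mathrm{base}_l(j)+r)\rangle, \tag{3}$$
where $\langle\cdot,\cdot\rangle$ is the standard bilinear form on $\mathbb F^8$. We shall meet functionals consisting of a multiple of $D_{T,j}$ plus terms of lower levels, whose coefficients are dictated by the positions $x_j,y_j$ and by earlier choices. An adversary controls these lower terms, so we must first count how many there can be.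

**Definition 7.2 (the finite sets $\mathcal N_{T,s}$).** For $T\ge k_0$, $s\in[0,2^T)$, let $\mathcal N_{T,s}$ be the set of tuples $(n_l)_{k_0\le l<T}$, $n_l:[0,2^l)\to\mathbb F$, of one of the following types, for some $\sigma$, $x^*,y^*\in[0,Q^T)$, $\rho\in\mathbb F$, $\xi^{(l)}\in\mathbb F^{2^l}$. Here $m_l(\lambda)=E_l(y^*;\lambda)-E_l(x^*;\lambda)$, and at level $l$ the number $s$ is reduced modulo $2^l$.

* (I) $n_l(r)=-m_l(\lambda_\sigma(r,0,s))$;
* (II) $n_l(r')=\sum_rm_l(\lambda_\sigma(r,r',s))\,\xi^{(l)}_r-\rho\,m_l(\lambda_\sigma(0,r',s))$.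

A functional is *of type $T$ at row $j$* if it equals
$$\nu D_{T,j}(b)+\sum_{k_0\le l<T}\sum_rn_l(r)\langle c_l(r,s_l(j)),b(\mathrm{base}_l(j)+r)\rangle,\qquad\nu\in\mathbb F^*,\ (n_l)\in\mathcal N_{T,s_T(j)} . \tag{4}$$

**Claim 7.3.** $|\mathcal N_{T,s}|\le p^{4T^2}$.

Type (II) contains a free vector $\xi^{(l)}$ with $2^l$ entries, so the trivial bound has about $2^T$ in the exponent. The point is that $m_l$ is an order condition on digits, which lets only few combinations of $\xi^{(l)}$ matter.

**Proof.** There are at most $2Q^{2T}$ tuples of type (I). For type (II), fix $\sigma,x^*,y^*,\rho,l$. By (1), $n_l$ is the sum of a constant, of $[y^*_l\notin\Lambda_\sigma]h_{y^*}$, of $-[x_l^*\notin\Lambda_\sigma]h_{x^*}$, and of a fixed function, where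
$$h_z(r')=\sum_{r:\ \lambda_\sigma(r,r',s)<z\bmod Q^l}\xi_r .$$
Now $\lambda<z\bmod Q^l$ iff for some (necessarily unique) $t<l$ we have $\lambda_{t'}=z_{t'}$ for $t<t'<l$ and $\lambda_t<z_t$. The equality $\lambda_{t'}=z_{t'}$ means that $z_{t'}\in\Lambda_\sigma$ and the three code bits agree. Hence, with subscripts denoting binary digits of $r,r',s$,
$$h_z(r')=\sum_{t<l}\big[\,z_{t'}\in\Lambda_\sigma,\ s(z_{t'})=s_{t'},\ r'(z_{t'})=r'_{t'}\ \ \forall\,t<t'<l\,\big]\,H_t(r'_t).$$
Here $H_t(\epsilon)$ is the sum of $\xi_r$ over those $r$ with $r_{t'}=r(z_{t'})$ for $t<t'<l$ such that the digit with code $(r_t,\epsilon,s_t)$ is $<z_t$; if some $z_{t'}\notin\Lambda_\sigma$, the bracket is $0$ and we put $H_t=0$. So $h_z$ is determined by the $2l$ elements $H_t(0),H_t(1)$ of $\mathbb F$, and there are at most $p^{1+4l}$ functions $n_l$. Since $\sum_{l<T}(1+4l)=2T^2-T$, the total number of tuples is at most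
$$2Q^{2T}+2Q^{2T}\,p\prod_{l<T}p^{1+4l}\le4Q^{2T}p^{2T^2+1}\le4p^{2T^2+4T+1}\le p^{4T^2},$$
using $Q\le p^2$ and $T\ge20$. $\square$

**Lemma 7.4.** There is a computable sequence $(c_l)_{l\ge k_0}$ such that for each finite $J\subset\mathbb Z$ and functionals $f_j$ of type $T_j\ge k_0$ at row $j$ $(j\in J)$: $\operatorname{rank}\{f_j\}_{j\in J}\ge|J|/4$.

The rank will be lost slowly as $T$ grows. Let
$$\gamma_T=\frac{2^T}{6T^2},\qquad\delta_{k_0-1}=\frac12,\qquad\delta_T=\frac12\prod_{t=k_0}^T\Big(1+\frac1{\gamma_t}\Big)^{-1}.$$
From $\sum_k2^{-k}=2$, $\sum_kk2^{-k}=2$, $\sum_kk^22^{-k}=6$ we get $\sum_{t\ge N}t^22^{-t}=2^{-N}(2N^2+4N+6)$. So $\sum_{t\ge20}1/\gamma_t=6\cdot886/2^{20}<\ln2$, hence $\prod(1+1/\gamma_t)<2$ and $\delta_T\ge\frac14$ for all $T$. It suffices to choose $c_T$ inductively so that rank $\ge\delta_T|J|$ whenever all $T_j\le T$.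

**Step 1. Reduce to one row block.** For $T=k_0-1$ the statement is vacuous. Let $T\ge k_0$. Functionals with $T_j\le T$ are supported on the level-$T$ row block of $j$. So rank is additive over level-$T$ blocks, and we may assume that $J$ lies in one block, of size $m=2^T$. Write $J=J_<\sqcup J_T$ according to $T_j<T$ or $T_j=T$, and $u=|J_<|$, $n=|J_T|$, so $u+n\le m$.

**Step 2. State the property that $c_T$ should have.** *Property $P_T$:* if $n\ge1$ and $u\le\gamma_Tn$, then $\dim\operatorname{span}(f_j)_J-\dim\operatorname{span}(f_j)_{J_<}\ge n/2$, for all choices of $J$ in one level-$T$ block and of the $f_j$.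

By translation only the numbers $s_T(j)$ matter: with $B=\mathrm{base}_T(j)$ we have $s_l(j)=s_T(j)\bmod2^l$ and $\mathrm{base}_l(j)=B+s_T(j)-s_l(j)$. There are finitely many functionals of each type at each row. So $P_T$ is a finite, decidable property of $(c_{k_0},\dots,c_T)$. We show that, given $c_{k_0},\dots,c_{T-1}$, some $c_T$ satisfies it. Taking the lexicographically first one makes the sequence computable.

**Step 3. Probability of failure for fixed data.** Let $c_T$ be uniformly random. Fix the combinatorial data: $J_<$, $J_T$, the $T_j$, the $\nu_j$, and the tuples. The $f_j$, $j\in J_<$, are then fixed vectors, and the $f_j$, $j\in J_T$, are $\nu_jD_{T,j}$ plus fixed vectors. Distinct $j$ in the block have distinct $s_T(j)$, so these $f_j$ are independent and uniform in $\mathbb F^{8m}$. If the dimension increment is $<n/2$, then in a fixed order at least $\lceil n/2\rceil$ indices $j\in J_T$ have $f_j$ in the span of $J_<$ and the previous ones, a space of dimension $\le m$. The probability of this is at most $2^n(p^{m-8m})^{\lceil n/2\rceil}\le2^np^{-3mn}$.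

**Step 4. Union bound.** By Claim 7.3, the number of data with given $u,n$ is at most
$$m^u\Big(\sum_{k_0\le T'<T}p^{1+4T'^2}\Big)^um^n\big(p^{1+4T^2}\big)^n\le p^{6T^2(u+n)},$$
since $m\le p^T$ and the inner sum is at most $Tp^{1+4(T-1)^2}\le p^{1+4T^2}$. If $u\le\gamma_Tn$, then $6T^2u\le mn$. There are at most $m+1$ values of $u$, so the total failure probability is at most
$$\sum_{n\ge1}(m+1)\,p^{mn+6T^2n+n-3mn}\le(m+1)\sum_{n\ge1}p^{-mn}<1,$$
using $2^T\ge6T^2+1$ for $T\ge20$. So $c_T$ exists.

With the trivial count of tuples in place of Claim 7.3, this computation would allow only $u\le\text{const}\cdot n$. The loss in the next step would then be a constant factor at each level, and the product would tend to $0$.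

**Step 5. Conclude the induction.** If $n\ge1$ and $u\le\gamma_Tn$, then by induction for $J_<$ and by $P_T$, rank $\ge\delta_{T-1}u+\frac n2\ge\delta_{T-1}|J|\ge\delta_T|J|$. Otherwise $n\le u/\gamma_T$, so $|J|\le u(1+1/\gamma_T)$ and rank $\ge\delta_{T-1}u\ge\delta_{T-1}|J|/(1+1/\gamma_T)=\delta_T|J|$. $\square$

Fix this sequence $(c_l)$ from now on.

## 8. The SFT cover

**Step 1. A substitution that marks rows relative to columns.** The purpose is that a column of class $l$ can see, in each row, four bits: whether the low $l$ bits of the row number are $0$, $r(\lambda)$, $r'(\lambda)$, or $s(\lambda)$. Let $\mathcal T=\mathcal T_1\times\mathcal T_2$ with $\mathcal T_\sigma=\{0,1\}^4\times([0,Q)\setminus\Lambda_\sigma)$, with elements $(f_0,f_1,f_2,f_3;\chi)$. Let $\theta:\mathcal T\to\mathcal T^{[0,Q)\times[0,2)}$ have $\sigma$-component at $(u,v)$ equal to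
$$(1,1,1,1;u)\quad\text{if }u\notin\Lambda_\sigma,$$
$$\big(f_0\wedge[v=0],\ f_1\wedge[v=r(u)],\ f_2\wedge[v=r'(u)],\ f_3\wedge[v=s(u)];\ \chi\big)\quad\text{if }u\in\Lambda_\sigma .$$
The letter of $\theta^n(a)=\theta(\theta^{n-1}(a))$ at $(u,v)$ is the letter at $(u_0,v_0)$ of $\theta$ applied to the letter of $\theta^{n-1}(a)$ at $(\lfloor u/Q\rfloor,\lfloor v/2\rfloor)$, where $u_t$, $v_t$ are the base-$Q$ digits of $u$ and the binary digits of $v$. This gives the following, for $(u,v)\in[0,Q^n)\times[0,2^n)$ such that $l=\min\{t<n:u_t\notin\Lambda_\sigma\}$ exists: the $\sigma$-component of $\theta^n(a)$ at $(u,v)$ does not depend on $a$, and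
$$\chi=u_l,\quad f_0=[\forall t<l: v_t=0],\quad f_1=[\forall t<l: v_t=r(u_t)],\quad f_2=[\forall t<l: v_t=r'(u_t)],\quad f_3=[\forall t<l: v_t=s(u_t)]. \tag{5}$$
Indeed, by induction on $n$: if $u_0\notin\Lambda_\sigma$, then $l=0$ and the letter is $(1,1,1,1;u_0)$. If $u_0\in\Lambda_\sigma$, the letter above it has first non-special digit at index $l-1$; by induction its flags test the digits $1\le t<l$, and $\theta$ adds the test for $t=0$ and keeps $\chi$.

By (T2), $X_\theta$ is sofic, and each $z\in X_\theta$ is desubstitutable at each level (Section 4).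

**Step 2. A decoration constant along columns.** The purpose is to give each column the coefficients $c_l$ belonging to its label. For $\bar z\in\mathbb Z_Q$ with $l=\mathrm{cl}_\sigma(\bar z)<\infty$ and $\lambda=\bar z\bmod Q^l$, put
$$G_\sigma(\bar z)=\big(\bar z_l;\ c_l(r(\lambda),s(\lambda)),\ c_l(r'(\lambda),s(\lambda)),\ [r'(\lambda)=0],\ [r(\lambda)=0]\big)\quad(l\ge k_0),$$
and $G_\sigma(\bar z)=(\bar z_l;0,0,0,0)$ for $l<k_0$. The values lie in the finite alphabet $([0,Q)\setminus\Lambda_\sigma)\times\mathbb F^8\times\mathbb F^8\times\{0,1\}^2$. Let $\Sigma$ be the set of $\Gamma=(\Gamma_1,\Gamma_2)$ over this alphabet (for $\sigma=1,2$) for which there is $\kappa\in\mathbb Z_Q$ with $\Gamma_\sigma(i)=G_\sigma(\kappa+i)$ whenever $\mathrm{cl}_\sigma(\kappa+i)<\infty$ (other entries arbitrary). Call such a $\kappa$ a *phase* of $\Gamma$.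

*$\Sigma$ is effectively closed.* Let $\Sigma_n$ only require a phase modulo $Q^n$ and the correct letters at the columns of class $<n$; these letters depend only on the phase modulo $Q^n$. Then $\Sigma=\bigcap_n\Sigma_n$: if $\Gamma\in\bigcap_n\Sigma_n$, the sets of phases modulo $Q^n$ valid for $\Gamma$ are finite, nonempty, and mapped into each other by reduction, so their inverse limit is nonempty. Moreover $\Sigma_n$ is defined by forbidding the words compatible with no phase modulo $Q^n$: if all words of $\Gamma$ on $[-M,M]$ are compatible with some phase, one of the finitely many phases works for infinitely many $M$. This set of words is decidable uniformly in $n$, since $(c_l)$ is computable. So the union of these sets over $n$ is recursively enumerable and defines $\Sigma$. By (T1) the column-constant extension of $\Sigma$ is sofic.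

**Step 3. Unknowns and their transport.** For each *background* $e\in\{1,\dots,200\}$ take independently (the index $e$ is suppressed):

1. $z\in X_\theta$ and a column-constant $\Gamma\in\Sigma$, with equal $\chi_\sigma$-components at each cell, $\sigma=1,2$;
2. for $\sigma=1,2$: fields $b_\sigma,b'_\sigma$ with values in $(\mathbb F^8)^4$ (four "copies" $b^a_\sigma$, $b'^{a'}_\sigma$, $a,a'\in\{1,\dots,4\}$), row-constant: $b(i+1,j)=b(i,j)$, $b'(i+1,j)=b'(i,j)$;
3. for $\sigma=1,2$: fields $\beta_\sigma,\beta'_\sigma$ with values in $(\mathbb F^8)^4$ such that, with the flags of component $\sigma$: if $f_0(i,j+1)=0$ then $\beta(i,j+1)=\beta(i,j)$ and $\beta'(i,j+1)=\beta'(i,j)$; if $f_1(i,j)=1$ then $\beta(i,j)=b(i,j)$; if $f_2(i,j)=1$ then $\beta'(i,j)=b'(i,j)$.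

Rule 3 makes a column of class $l$ carry, through a whole row block, the value of $b$ at the row number $r(\lambda)$ of that block, and the value of $b'$ at row number $r'(\lambda)$.

For copies $a,a'$ the *increment* at $(i,j)$, with $\Gamma_\sigma(i)=(\chi;c,c',\epsilon,\epsilon')$, is
$$\mathrm{inc}_\sigma=f_3\cdot\big(\epsilon\langle c,\beta^a\rangle,\ \epsilon'\langle c',\beta'^{a'}\rangle,\ \langle c,\beta^a\rangle\langle c',\beta'^{a'}\rangle\big)\in\mathbb F^3. \tag{6}$$

**Step 4. The automaton.** Take a layer $\omega\in\{0,1\}^{\mathbb Z^2}$ and a state layer $q$ with states $\mathsf L$; $\mathsf E$; $(\mathsf R,n)$ with $n\in\mathbb Z/Q^{k_0}$; and $(e,\alpha,\mathrm{acc})$ with $e\le200$, $\alpha=(a_1,a_1',a_2,a_2')\in\{1,\dots,4\}^4$, $\mathrm{acc}=(R_\sigma,R'_\sigma,P_\sigma)_{\sigma=1,2}\in\mathbb F^6$. The transitions $q(i,j)\to q(i+1,j)$ are: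

* $\mathsf L$: on $\omega(i,j)=0$ stay; on $1$ go to $(\mathsf R,1)$, or to some $(e,\alpha,\mathrm{inc}(i,j))$;
* $(\mathsf R,n)$: on $0$ go to $(\mathsf R,n+1)$; on $1$ go to $\mathsf E$, allowed only if $n\ne0$;
* $(e,\alpha,\mathrm{acc})$: on $0$ go to $(e,\alpha,\mathrm{acc}+\mathrm{inc}(i,j))$; on $1$ go to $\mathsf E$, allowed only if $P_\sigma\ne R_\sigma R_\sigma'$ for both $\sigma=1$ and $\sigma=2$;
* $\mathsf E$: on $0$ stay; $1$ is forbidden.

Here $\mathrm{inc}=(\mathrm{inc}_1,\mathrm{inc}_2)$ is computed in background $e$ with copies $\alpha$. All constraints beyond the sofic layers are local. Replacing each sofic layer by an SFT cover gives a $\mathbb Z^2$-SFT. Let $\pi$ be the projection to $\omega$. We show that its image is $X^\boxtimes$.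

## 9. No decoration passes at distance $Q^k$

We show that the image of $\pi$ is contained in $X^\boxtimes$.

**Step 1. Reduce to one accumulator.** Reading a $1$ leads from $\mathsf L$ to an $\mathsf R$-state or an $e$-state, and from these to $\mathsf E$, where $1$ is forbidden. So each row has at most two $1$'s. Suppose row $j$ has $1$'s at $x<y$. The first is read in state $\mathsf L$, since otherwise it leads to $\mathsf E$ or is forbidden. In mode $\mathsf R$, the state at $y$ is $(\mathsf R,(y-x)\bmod Q^{k_0})$, so $y-x\not\equiv0\bmod Q^{k_0}$ and $y-x\notin S$. In mode $(e,\alpha)$ the accumulator at $y$ is $\sum_{i\in[x,y)}\mathrm{inc}(i,j)$. Suppose for contradiction that $y=x+Q^k$ with $k\ge k_0$. Let $n=k+2$, let $(\kappa_n,\mu_n)$ be level-$n$ phases of $z$ (background $e$), and let $\kappa$ be a phase of $\Gamma$.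

**Step 2. The two decorations agree on the columns.** We show $\kappa\equiv\kappa_n\bmod Q^n$. Suppose this holds modulo $Q^t$, $t<n$. Fix $u^*\in\Lambda_1$ and consider the $i$ with $\kappa_n+i\equiv(u^*,\dots,u^*)\bmod Q^t$. Their $t$-th digits under $\kappa$ and under $\kappa_n$ differ by a constant $\Delta$ modulo $Q$. Since $Q-8>8$, there is $v\notin\Lambda_1$ with $(v+\Delta)\bmod Q\notin\Lambda_1$. For such $i$ with $t$-th digit $v$ under $\kappa_n$, the column has $1$-class $t$ under both phases. There $z$ shows $\chi_1=v$ by (5), and $\Gamma$ shows $\chi_1=(v+\Delta)\bmod Q$. These are equal by rule 1, so $\Delta=0$, and the congruence holds modulo $Q^{t+1}$.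

**Step 3. Increments depend only on the label.** Write $\bar i=\kappa+i$. Let $l<n$, let $i$ be a column of $\sigma$-class $l$, and let $\lambda=\bar i\bmod Q^l$. By (5), its flags at row $j'$ are determined by the number $(\mu_n+j')\bmod2^l$: $f_0=1$ iff it is $0$; $f_1=1$ iff it is $r(\lambda)$; $f_2=1$ iff it is $r'(\lambda)$; $f_3=1$ iff it is $s(\lambda)$. Consider the row block $\{j':\lfloor(\mu_n+j')/2^l\rfloor=\lfloor(\mu_n+j)/2^l\rfloor\}$ with bottom row $B_l$. In it, $\beta(i,\cdot)$ is constant, since $f_0=0$ above the bottom row, and equals $b$ at row $B_l+r(\lambda)$. Likewise $\beta'(i,\cdot)$ equals $b'$ at row $B_l+r'(\lambda)$. Since $b,b'$ are row-constant and the components $c,c',\epsilon,\epsilon'$ of $\Gamma_\sigma(i)$ depend only on $(l,\lambda)$, for fixed $j$ the increment $\mathrm{inc}_\sigma(i,j)$ depends only on $(l,\lambda)$, and not on the digit $\bar i_l$.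

**Step 4. Choose $\sigma$.** One of $\bar x_k$, $(\bar x_k+1)\bmod Q$ lies in $\Lambda_1$ iff $\bar x_k\in\{1,\dots,9\}$, and in $\Lambda_2$ iff $\bar x_k\in\{11,\dots,19\}$. So for some $\sigma$ neither lies in $\Lambda_\sigma$. This is why two sets of special digits are used. Fix this $\sigma$, with copies $a=a_\sigma$, $a'=a'_\sigma$.

**Step 5. Compute the accumulator.** Consider $i\in[x,x+Q^k)$. For a class $l<k$ and $\lambda\in\Lambda_\sigma^l$ there are $p\,Q^{k-l-1}$ columns, with equal increments; they contribute $0$ in $\mathbb F$. The columns with all $k$ low digits in $\Lambda_\sigma$ have $k$-th digit $\bar x_k$ or $(\bar x_k+1)\bmod Q$, so they have class exactly $k<n$, and each $\lambda\in\Lambda_\sigma^k$ occurs exactly once. Only those with $s(\lambda)=s:=(\mu_n+j)\bmod2^k$ contribute. With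
$$D=\sum_r\langle c_k(r,s),b^a(B_k+r)\rangle,\qquad D'=\sum_{r'}\langle c_k(r',s),b'^{a'}(B_k+r')\rangle,$$
the accumulator at $y$ has $R_\sigma=D$ (contributions with $r'=0$), $R'_\sigma=D'$ (contributions with $r=0$), and
$$P_\sigma=\sum_{r,r'}\langle c_k(r,s),b^a(B_k+r)\rangle\langle c_k(r',s),b'^{a'}(B_k+r')\rangle=DD'.$$
So $P_\sigma=R_\sigma R'_\sigma$, and the transition at $y$ is forbidden, a contradiction. Hence $y-x\notin S$, and each row is in $X$.

## 10. One decoration serves all rows

We show that each $\omega\in X^\boxtimes$ is in the image. The image is compact, so it suffices to treat $\omega\in X^\boxtimes$ with only finitely many nonzero rows: for general $\omega$, replace the rows $|j|>N$ by $0^{\mathbb Z}\in X$ and let $N\to\infty$.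

**Step 1. Lay out the backgrounds.** In background $e$ use the phases $(\kappa^{(e)},\mu)$. The digit $g_e$ is not $0$, not $Q-1$, and not in $\Lambda_1\cup\Lambda_2$. So carries and borrows stop, each $\kappa^{(e)}+i$ has all but finitely many digits equal to $g_e$, and all classes are finite. Let $\Gamma_\sigma(i)=G_\sigma(\kappa^{(e)}+i)$, and let $z$ be given by the formulas (5) with $u=\kappa^{(e)}+i$, $v=\mu+j$, $l=\mathrm{cl}_\sigma(u)$.

*$z\in X_\theta$.* We have $22Q^{n-1}\le\kappa^{(e)}\bmod Q^n\le9973\,Q^{n-1}$ and, for $n\ge1$, $2^{n-2}\le\mu\bmod2^n<\frac23 2^n$. So for each finite window and all large $n$, the numbers $(\kappa^{(e)}\bmod Q^n)+i$ and $(\mu\bmod2^n)+j$ stay in $[0,Q^n)$ and $[0,2^n)$ for $(i,j)$ in the window, and all classes of its columns are $<n$. By (5) the pattern of $z$ on the window occurs in $\theta^n(a)$.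

The $\chi$-components of $z$ and $\Gamma$ agree. For any functions $b_\sigma,b'_\sigma$ of $j$, and a column $i$ of class $l$ with $\lambda=(\kappa^{(e)}+i)\bmod Q^l$, put
$$\beta(i,j)=b(\mathrm{base}_l(j)+r(\lambda)),\qquad\beta'(i,j)=b'(\mathrm{base}_l(j)+r'(\lambda)).$$
Rule 2 holds by construction. Rule 3: if $f_0(i,j+1)=0$, then $s_l(j+1)\ne0$, so $\mathrm{base}_l(j+1)=\mathrm{base}_l(j)$, and $\beta,\beta'$ agree at $j,j+1$. If $f_1(i,j)=1$, then $s_l(j)=r(\lambda)$, so $\beta(i,j)=b(j)$; similarly for $f_2,\beta'$. Thus $b$ and $b'$ are still completely free.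

**Step 2. Assign modes to rows.** Rows with no $1$: state $\mathsf L$ throughout. Rows with one $1$: $\mathsf L$, then mode $\mathsf R$ forever. Rows with $1$'s at $x_j<y_j$ and $Q^{k_0}\nmid y_j-x_j$: $\mathsf L$, mode $\mathsf R$, then $\mathsf E$. The remaining rows, finitely many, have $Q^{k_0}\mid y_j-x_j\notin S$. By Lemma 6.1 choose $e_j$ such that $\kappa^{(e_j)}$ resolves $(x_j,y_j)$.

**Step 3. Write the accumulators.** Fix $e,\sigma$ and let $J=\{j:e_j=e\}$ (among the remaining rows). For $j\in J$ let $m_l=m_l^\sigma(x_j,y_j;\cdot)$ (phase $\kappa^{(e)}$) and let $L,\nu,L_2$ be as in Definition 5.7. Put $s_l=s_l(j)$, $B_l=\mathrm{base}_l(j)$, $\lambda=\lambda_\sigma$. A column of class $l\ge k_0$ with low digits $\lambda(r,r',s)$ contributes at row $j$ only if $s=s_l$, and columns of class $<k_0$ contribute $0$. So for given $b,b'\in(\mathbb F^8)^{\mathbb Z}$ the $\sigma$-accumulator at $y_j$ is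
$$R=\sum_{l\ge k_0}\sum_rm_l(\lambda(r,0,s_l))\langle c_l(r,s_l),b(B_l+r)\rangle,\qquad R'=\sum_{l\ge k_0}\sum_{r'}m_l(\lambda(0,r',s_l))\langle c_l(r',s_l),b'(B_l+r')\rangle, \tag{7}$$
$$P=\sum_{l\ge k_0}\sum_{r,r'}m_l(\lambda(r,r',s_l))\langle c_l(r,s_l),b(B_l+r)\rangle\langle c_l(r',s_l),b'(B_l+r')\rangle . \tag{8}$$
These sums are finite, since $m_l\equiv0$ for $l>L$.

**Step 4. Choose $b$.** The purpose is to make $D_{L,j}(b)\ne R(b)$ for all $j\in J$, because this difference will be the leading coefficient in Step 5. Let $v_j(b)=D_{L,j}(b)-R(b)$. The level-$L$ part of $R$ is $\nu D_{L,j}$.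

If $\nu\ne1$, then $v_j$ is $(1-\nu)D_{L,j}$ plus terms of levels $k_0\le l<L$ with coefficients $-m_l(\lambda(r,0,s_l))$. If $\nu=1$, the level-$L$ part cancels, the levels strictly between $L_2$ and $L$ vanish, and $v_j$ is $-\nu'D_{L_2,j}$ (where $m_{L_2}\equiv\nu'\ne0$) plus terms of levels $k_0\le l<L_2$ with such coefficients. By Fact 5.3(c), for $l<T$ the function $m_l$ equals $E_l(y^*;\cdot)-E_l(x^*;\cdot)$, with $x^*,y^*$ the residues of $\kappa^{(e)}+x_j$, $\kappa^{(e)}+y_j$ modulo $Q^T$. So $v_j$ is of type $T\in\{L,L_2\}$ at row $j$, with a tuple of type (I).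

By Lemma 7.4 each $J'\subset J$ has rank at least $|J'|/4$. So by (T3) $J$ splits into four sets on each of which the $v_j$ are linearly independent, and on each of them we can prescribe the values of the $v_j$. Hence there are $b^1,\dots,b^4$ and $a_j\in\{1,\dots,4\}$ with $v_j(b^{a_j})=1$ for all $j\in J$.

**Step 5. Choose $b'$.** With $b=b^{a_j}$ fixed, $w_j(b'):=P-R(b)R'(b')$ is linear in $b'$, and its coefficient on $\langle c_l(r',s_l),b'(B_l+r')\rangle$ is
$$n_l(r')=\sum_rm_l(\lambda(r,r',s_l))\,\xi_r^{(l)}-R(b)\,m_l(\lambda(0,r',s_l)),\qquad\xi_r^{(l)}=\langle c_l(r,s_l),b(B_l+r)\rangle .$$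
It vanishes for $l>L$. For $l=L$ it equals $\nu(D_{L,j}(b)-R(b))=\nu v_j(b)=\nu\ne0$ for all $r'$. So $w_j$ is of type $L$ at row $j$, with a tuple of type (II) with $\rho=R(b)$. By Lemma 7.4 and (T3) there are $b'^1,\dots,b'^4$ and $a'_j\in\{1,\dots,4\}$ with $w_j(b'^{a'_j})=1$ for all $j\in J$. In particular $P\ne RR'$ with copies $(a_j,a'_j)$.

**Step 6. Assemble.** Do this for all $e$ and both $\sigma$, and let row $j$ use mode $e_j$ with $\alpha=(a_{j,1},a'_{j,1},a_{j,2},a'_{j,2})$. All transitions are allowed, so $\omega$ is in the image.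

Together with Section 9, $X^\boxtimes$ is the image of an SFT, that is, sofic. This proves Theorem 3.1. $\blacksquare$

## 11. Higher dimensions, large entropy, and the gap between $\tau$ and $\mathrm{cov}$

**Theorem 11.1.** For each $d\ge2$ there are non-sofic shift spaces $X$ on $\mathbb Z$ (a countable one over $\{0,1\}$; also ones of arbitrarily large entropy over larger alphabets) such that $\{x\in\mathcal A^{\mathbb Z^d}:\text{every line in direction }e_1\text{ is in }X\}$ is sofic on $\mathbb Z^d$.

**Proof.** Let $X$ be as in Theorem 3.1 and $Y\to X^\boxtimes$ an SFT cover. The configurations on $\mathbb Z^d$ whose restrictions to all cosets of $\mathbb Z^2\times\{0\}$ lie in $Y$ form an SFT. Applying the code plane by plane maps it onto the configurations all of whose planes are in $X^\boxtimes$, which are those all of whose lines in direction $e_1$ are in $X$. For entropy, take $X\times\mathcal C^{\mathbb Z}$ with $\mathcal C$ a finite set. It is not sofic, since its factor $X$ is not; its lift is the product of a sofic shift and a full shift, hence sofic; and its entropy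 is at least $\log|\mathcal C|$. $\square$

**Theorem 11.2.** The implication "$X^\boxtimes$ sofic $\Rightarrow\sup_n\mathrm{cov}(A_n)<\infty$" fails.

**Proof.** By Theorem 2.2(a), $\sup_n\mathrm{cov}(A_n)<\infty$ is equivalent to soficity of $X$. The shift $X$ of Theorem 3.1 is not sofic, although $X^\boxtimes$ is. $\square$

For this $X$, Theorem 2.2(b) says that $\tau(A_n)$ is bounded, while $\mathrm{cov}(A_n)$ is not. This is the gap of Example 2.3, at which the counting argument of Section 2 stopped.
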